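# Graphs whose inverse domination number exceeds their independence number

## Dominating, inverse dominating and independent sets

Throughout, $G=(V,E)$ is a finite simple graph with $n\ge 2$ vertices and no isolated vertices. The path $P_5$ with vertices $v_1,\dots,v_5$ in order will serve as the example for each definition.

A set $X\subseteq V$ *dominates* a vertex $v$ if $v\in X$ or $v$ is adjacent to a member of $X$. It dominates a set $S\subseteq V$ if it dominates every vertex of $S$.

**Definition (domination number).** A set $D\subseteq V$ is a *dominating set* if every vertex not in $D$ is adjacent to at least one vertex of $D$. The *domination number* $\gamma(G)$ is the minimum cardinality of a dominating set.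

*Example.* In $P_5$ one vertex dominates at most three vertices, so $\gamma(P_5)\ge 2$. Both $\{v_2,v_4\}$ and $\{v_2,v_5\}$ are dominating, so $\gamma(P_5)=2$.

**Definition (inverse domination number).** Let $D$ be a minimum dominating set. A dominating set $D'$ of $G$ with $D'\subseteq V\setminus D$ is an *inverse dominating set with respect to $D$*. The *inverse domination number* $\gamma'(G)$ is the smallest cardinality of such a $D'$, where the minimum is taken over all minimum dominating sets $D$ and all inverse dominating sets $D'$ with respect to $D$.

*Example.* The choice of $D$ matters. In $P_5$ take $D=\{v_2,v_4\}$. Each of $v_1,v_3,v_5$ has all its neighbors in $D$, so an inverse dominating set must contain all three, and it has size $3$. Now take $D=\{v_2,v_5\}$. The set $\{v_1,v_4\}$ avoids $D$ and dominates, so it is an inverse dominating set of size $2$. Since an inverse dominating set is dominating, $\gamma'\ge\gamma$ always, and so $\gamma'(P_5)=2$.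

Inverse dominating sets exist because *the complement of a minimal dominating set $D$ is dominating* (and a minimum dominating set is minimal). Indeed, suppose some $v\in D$ has no neighbor in $V\setminus D$. As $v$ is not isolated, it has a neighbor $u\in D$. Then $D\setminus\{v\}$ is still dominating: $v$ is dominated by $u$, and each vertex outside $D$ has a neighbor in $D$, which is not $v$. This contradicts minimality.

**Definition (independence number).** A set $I\subseteq V$ is *independent* if no two of its vertices are adjacent. The *independence number* $\beta_0(G)$ is the cardinality of a maximum independent set.

*Example.* $\beta_0(P_5)=3$: the set $\{v_1,v_3,v_5\}$ is independent, and an independent set has at most one vertex in each of $\{v_1,v_2\}$, $\{v_3,v_4\}$, $\{v_5\}$.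

We use one textbook fact many times: if $S\subseteq V$ and $I$ is a maximal independent subset of $S$, then $I$ dominates $S$. A vertex of $S\setminus I$ with no neighbor in $I$ could be added to $I$.

## The inequality $\gamma'\le\beta_0$ on small graphs

The paper "The Inverse Domination Number of a Graph" is the source of the following conjecture: for any graph $G$,
$$\gamma'(G)\le\beta_0(G).\tag{1}$$
We ask whether (1) holds for all finite simple graphs without isolated vertices. In words: can one always find a minimum dominating set whose complement contains another dominating set no larger than the largest independent set?

For the complete graph $K_n$ with $n\ge2$, we have $\gamma=\gamma'=\beta_0=1$. For the star $K_{1,m}$ with $m\ge2$, the center is the only minimum dominating set. A dominating set avoiding the center must contain every leaf, so $\gamma'=m=\beta_0$. Hence (1) can be an equality with both sides large. For $P_5$ the inequality reads $2\le3$.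

More generally, (1) holds whenever $\gamma(G)=1$. Let $D=\{v\}$ be dominating, and let $I$ be a maximal independent subset of $V\setminus\{v\}$, which is nonempty because $n\ge2$. Then $I$ dominates $V\setminus\{v\}$, and it dominates $v$ because $v$ is adjacent to everything. So $\gamma'\le|I|\le\beta_0$.

Nevertheless, the conjecture is false.

**Theorem 1.** For all integers $q\ge2$, $e\ge0$ there is a finite connected graph $G=G_{q,e}$ with at least $2$ vertices and no isolated vertices, having a *unique* minimum dominating set, such that
$$\gamma(G)=3q+e,\qquad \beta_0(G)=3q+e+1,\qquad \gamma'(G)=4q+e .$$
Hence $\gamma'(G)-\beta_0(G)=q-1\ge1$.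

The smallest case, $q=2$ and $e=0$, has $\gamma=6$, $\beta_0=7$, $\gamma'=8$.

## Independent minimum dominating sets satisfy the inequality

The argument for $\gamma=1$ suggests a first approach to proving (1): take a maximal independent subset of $V\setminus D$, and repair it wherever it fails to dominate $D$. This works when $D$ is independent.

**Proposition 2.** If $G$ has no isolated vertices and has an independent minimum dominating set $D$, then $\gamma'(G)\le\beta_0(G)$.

**Proof.** Let $I$ be a maximal independent subset of $V\setminus D$, and let $D_0$ be the set of vertices of $D$ with no neighbor in $I$. The set $I\cup D_0$ is independent: $I$ is independent, $D_0\subseteq D$ is independent, and there are no edges between them by the choice of $D_0$. Hence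
$$|I|+|D_0|\le\beta_0(G).\tag{2}$$
Each $d\in D_0$ has some neighbor $n_d$, and $n_d\notin D$ because $D$ is independent. Put $D'=I\cup\{n_d:d\in D_0\}\subseteq V\setminus D$. The set $I$ dominates $V\setminus D$ by maximality and $D\setminus D_0$ by the definition of $D_0$; the vertices $n_d$ dominate $D_0$. So $D'$ is an inverse dominating set with respect to $D$, and $|D'|\le|I|+|D_0|\le\beta_0(G)$. $\square$

Write $i(G)$ for the minimum size of an independent dominating set. The hypothesis of Proposition 2 says that $\gamma(G)=i(G)$, so every graph violating (1) has $\gamma<i$.

## When $D$ is a clique: where the count breaks

If $D$ is not independent, (2) is the step that fails, since $I\cup D_0$ need not be independent. The damage is worst when $D$ is a clique, because then only one vertex of $D_0$ can be added to $I$. Here is a case in which $D$ is a minimum dominating set and the recipe overshoots.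

*Example.* Let $D=\{d_1,d_2,d_3\}$ be a triangle, and let $W=\{(i,c):1\le i,c\le3\}$. Join $d_i$ to $(i,1),(i,2),(i,3)$, and join $(i,c)$ to $(i',c)$ for $i\ne i'$. So each row $i$ is independent and each column $c$ is a triangle. Every vertex of the graph dominates exactly three of the nine vertices of $W$, so $\gamma\ge3$, and $D$ is a minimum dominating set. An independent set has at most one vertex in $D$ and one in each column, and row $1$ together with $d_2$ is independent, so $\beta_0=4$. Take $I$ to be row $1$, a maximal independent subset of $W$. Then $D_0=\{d_2,d_3\}$, and the recipe returns a set of size $3+2=5>4$.

This graph still satisfies (1): the set $\{(1,1),(2,2),(3,3)\}$ dominates $W$, because $(i,c)$ shares column $c$ with $(c,c)$, and it dominates $D$, because it has a vertex in each row. So $\gamma'=3$. The recipe failed because we chose an $I$ that misses rows; a large independent set meeting every row does much better.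

Read the row of a vertex of $W$ as its *color*: the vertex of $D$ it is attached to. To violate (1) we want $k=|D|$ colors, with independent sets in $W$ of size at most $k$ (so that $\beta_0\le k+1$), and such that the large independent sets in $W$ always miss several colors. A natural way is to introduce *types* refining the colors, to declare that some pairs of types *conflict*, and to make all vertices of conflicting types adjacent. Two difficulties arise.

*First difficulty: column numbers shared by everyone.* Suppose the vertices of $W$ are pairs $(\tau,c)$ of a type and a number $c\in\{1,\dots,k\}$, and distinct $(\tau,c)$, $(\tau',c')$ are nonadjacent exactly when $\tau,\tau'$ do not conflict and $c\ne c'$. Enumerate the colors as $\kappa_1,\dots,\kappa_k$, choose a type $\tau_c$ of color $\kappa_c$ for each $c$, and let $X=\{(\tau_c,c):1\le c\le k\}$. Any $(\tau,c)\in W$ equals $(\tau_c,c)$ or is adjacent to it, since they share the number $c$. Also, $X$ meets every color. So $X\subseteq W$ is a dominating set of size $k$, whatever the conflicts are, and if $D$ is a minimum dominating set then $\gamma'\le k$. The set $X$ uses all $k$ numbers although its types may conflict with each other.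

The remedy is to let the number depend on the context: a vertex carries one number for each set of mutually non-conflicting types that contains its own type. Then only vertices whose types all lie in one such set can use up the numbers of that set.

*Second difficulty: conflicts dominate.* A single vertex dominates all vertices of every type that conflicts with its own type. If this is too efficient, then $D$ is not a minimum dominating set, or an inverse dominating set becomes small. So we need conflicts that exclude many combinations of colors, yet are a costly means of domination.

We treat the two difficulties separately: first the graph built from an arbitrary conflict relation, then a particular conflict relation.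

## The graph of a conflict relation

Let $\mathcal T$ be a finite nonempty set of *types* with a symmetric relation called *conflict*, in which no type conflicts with itself. Let $K$ be a set of $k\ge2$ *colors*. Each type has a color, and every color is the color of some type.

**Definition (chart).** A *chart* is a set $\sigma\subseteq\mathcal T$ of pairwise non-conflicting types. For $\tau\in\mathcal T$ let $\Sigma_\tau$ be the set of charts containing $\tau$.

The set $\Sigma_\tau$ is nonempty because $\{\tau\}\in\Sigma_\tau$. Moreover, $\tau,\tau'$ are non-conflicting if and only if $\Sigma_\tau\cap\Sigma_{\tau'}\ne\emptyset$: if they do not conflict, then $\{\tau,\tau'\}$ is a common chart, and a common chart certifies that they do not conflict.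

**Definition (the graph $G$).** Let
$$W=\{(\tau,f):\tau\in\mathcal T,\ f:\Sigma_\tau\to\{1,\dots,k\}\},\qquad D=\{d_\kappa:\kappa\in K\},\qquad V(G)=D\sqcup W,$$
with the following edges.

- $D$ is a clique.
- $d_\kappa$ is adjacent to $(\tau,f)$ if and only if $\tau$ has color $\kappa$.
- Distinct $(\tau,f),(\tau',f')\in W$ are *non*adjacent if and only if $\tau,\tau'$ do not conflict and $f(\sigma)\ne f'(\sigma)$ for *all* $\sigma\in\Sigma_\tau\cap\Sigma_{\tau'}$.

A vertex $(\tau,f)$ has *type* $\tau$, and its color is the color of $\tau$; if that color is $\kappa$, then its only neighbor in $D$ is $d_\kappa$. The graph is finite and simple. It is connected, because $D$ is a clique and every vertex of $W$ has a neighbor in $D$. Hence it has no isolated vertices, and $D$ is a dominating set of size $k$.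

*Example.* Let $\mathcal T=\{\alpha,\beta\}$, with two different colors, so $k=2$.

Suppose first that $\alpha,\beta$ do not conflict. The nonempty charts are $\{\alpha\},\{\beta\},\{\alpha,\beta\}$. A vertex of type $\alpha$ is given by a pair $(s,t)$ with $s$ its number at $\{\alpha\}$ and $t$ its number at $\{\alpha,\beta\}$; similarly a vertex of type $\beta$ is given by $(u,v)$ with $v$ its number at $\{\alpha,\beta\}$. So $|W|=8$. Distinct vertices $(\alpha,(s,t))$ and $(\alpha,(s',t'))$ are nonadjacent when $s\ne s'$ and $t\ne t'$. Vertices $(\alpha,(s,t))$ and $(\beta,(u,v))$ are nonadjacent when $t\ne v$, as the only common chart is $\{\alpha,\beta\}$.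

Suppose now that $\alpha,\beta$ conflict. The nonempty charts are $\{\alpha\}$ and $\{\beta\}$, and $W$ has four vertices $(\alpha,1),(\alpha,2),(\beta,1),(\beta,2)$, forming a $4$-cycle in which the two vertices of each type are nonadjacent. Here the second difficulty is visible: $(\alpha,1)$ dominates everything of type $\beta$, and $\{(\alpha,1),d_\kappa\}$ with $\kappa$ the color of $\alpha$ is a second dominating set of size $2$.

## Independent sets and undominated vertices

**Lemma 3.** An independent set $I\subseteq W$ has $|I|\le k$.

**Proof.** The purpose is to find one chart at which all members of $I$ carry different numbers. The types occurring in $I$ are pairwise non-conflicting: vertices of different types in $I$ are nonadjacent, so their types do not conflict. So these types form a chart $\sigma$, and $\sigma\in\Sigma_\tau$ for every $(\tau,f)\in I$. For distinct $(\tau,f),(\tau',f')\in I$ (possibly with $\tau=\tau'$) we have $\sigma\in\Sigma_\tau\cap\Sigma_{\tau'}$, so nonadjacency gives $f(\sigma)\ne f'(\sigma)$. Thus the values at $\sigma$ are $|I|$ distinct elements of $\{1,\dots,k\}$. $\square$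

**Lemma 4.** $\beta_0(G)=k+1$.

**Proof.** An independent set contains at most one vertex of the clique $D$ and, by Lemma 3, at most $k$ vertices of $W$. So $\beta_0(G)\le k+1$. Conversely, fix one type $\tau$ and take the $k$ vertices $(\tau,\mathrm{const}_c)$, $c=1,\dots,k$, where $\mathrm{const}_c$ is the function on $\Sigma_\tau$ with constant value $c$. Any two of them have the same type and differ at every chart, so they are nonadjacent. Add a vertex $d_\kappa$ where $\kappa$ is not the color of $\tau$; this is possible since $k\ge2$. It is adjacent to none of them, so we have an independent set of size $k+1$. $\square$

Next we ask which sets $X\subseteq W$ can dominate all vertices of a given type.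

**Definition (full chart).** For $X\subseteq W$, a chart $\sigma$ is *$X$-full* if
$$\{f(\sigma):(\tau,f)\in X,\ \tau\in\sigma\}=\{1,\dots,k\}.$$

If $\sigma$ is $X$-full, then at least $k$ vertices of $X$ have their type in $\sigma$, because each contributes one value. *Example:* in the two-type system without conflict, $X=\{(\alpha,(1,1)),(\beta,(1,2))\}$ makes $\{\alpha,\beta\}$ full, since the values there are $1$ and $2$. It does not make $\{\alpha\}$ full, since only the value $1$ occurs there.

**Lemma 5.** Let $X\subseteq W$ and suppose no chart is $X$-full. If $\tau\in\mathcal T$ conflicts with no type occurring in $X$, then there is a vertex of type $\tau$ that is not in $X$ and not adjacent to any vertex of $X$.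

**Proof.** We choose, at every chart separately, a number that $X$ does not use there. For each $\sigma\in\Sigma_\tau$ let $g(\sigma)$ be an element of $\{1,\dots,k\}$ not in $\{f(\sigma):(\tau',f)\in X,\ \tau'\in\sigma\}$; it exists because $\sigma$ is not $X$-full. This defines a vertex $(\tau,g)$ of $W$. Let $(\tau',f)\in X$. The types $\tau,\tau'$ do not conflict, so $\Sigma_\tau\cap\Sigma_{\tau'}\ne\emptyset$. At every $\sigma$ in this intersection, $\tau'\in\sigma$, so $g(\sigma)\ne f(\sigma)$ by the choice of $g$. As the intersection is nonempty, $(\tau,g)\ne(\tau',f)$: if $\tau=\tau'$, then $g$ and $f$ differ at some chart. And $(\tau,g),(\tau',f)$ are nonadjacent by the definition of $G$. $\square$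

So all vertices of type $\tau$ can be dominated by $X\subseteq W$ in only two ways: some chart is $X$-full, which takes at least $k$ vertices with types in one chart, or $\tau$ conflicts with a type occurring in $X$. The first difficulty is resolved. What remains is to choose the conflicts so that every chart misses several colors, while domination by conflict always costs more vertices than the number of colors it takes care of.

## A conflict relation on three letters

We build a small gadget whose charts miss at least one color and in which blocking $m\ge1$ colors by conflicts takes at least $m+1$ types. The colors of the gadget are called letters.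

Two letters are not enough. If no chart contains both letters, then every type of the first letter conflicts with every type of the second, and one type takes care of a whole letter, as in the $4$-cycle above. With one letter, the charts $\{\tau\}$ already contain the only letter. So we use three letters and ask that any two can occur together in a chart, but not all three.

**Definition (gadget).** The gadget has $20$ types, carrying three letters $a,b,z$:

- $a_p$ and $b_p$ for $p\in\{1,\dots,5\}$;
- $z_L$ for each $2$-element subset $L\subset\{1,\dots,5\}$.

Types with the same letter never conflict. The other conflicts, taken symmetrically, are exactly these: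

- $a_p$ and $b_{p'}$ conflict if and only if $p\ne p'$;
- $a_p$ and $z_L$ conflict if and only if $p\notin L$;
- $b_p$ and $z_L$ conflict if and only if $p\in L$.

*Example.* The sets $\{a_2,b_2\}$, $\{a_1,a_2,z_{\{1,2\}}\}$ and $\{b_3,b_4,z_{\{1,2\}}\}$ consist of pairwise non-conflicting types, while $\{a_1,a_2,b_1\}$ does not, since $a_2$ and $b_1$ conflict.

**Definition (blocking).** Let $X$ be a finite family of types of the gadget, repetitions allowed. $X$ *blocks* a letter $\ell$ if every type with letter $\ell$ conflicts with some member of $X$. Let $\mathrm{Bl}(X)$ be the set of blocked letters. Clearly $\mathrm{Bl}(\emptyset)=\emptyset$.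

Repetitions are allowed because several vertices of $W$ may have the same type, and we shall count vertices.

*Example.* $X=\{a_1,a_2\}$ blocks $b$, because each $b_p$ has $p\ne1$ or $p\ne2$. It does not block $a$, since equal letters never conflict, and it does not block $z$, since $z_{\{1,2\}}$ conflicts with neither member. So $\mathrm{Bl}(X)=\{b\}$: two types block one letter.

**Lemma 6.**
(1) A set of pairwise non-conflicting types of the gadget does not contain all three letters.
(2) If $X\ne\emptyset$, then $|\mathrm{Bl}(X)|\le|X|-1$.

**Proof of (1).** If $a_p,b_{p'},z_L$ were pairwise non-conflicting, then $p=p'$, $p\in L$ and $p'\notin L$, which is absurd.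

**Proof of (2).** Members of $X$ with letter $\ell$ do not help to block $\ell$. Write $X\setminus\ell$ for the subfamily of members of $X$ with letter different from $\ell$. In each case we exhibit enough unblocked letters.

**Step 1: one type cannot block a letter.** We check that no single type blocks any letter. It does not block its own letter. For the other letters: $a_p$ does not conflict with $b_p$, nor with $z_L$ for $L\ni p$; $b_p$ does not conflict with $a_p$, nor with $z_L$ for $L\not\ni p$; $z_L$ does not conflict with $a_p$ for $p\in L$, nor with $b_p$ for $p\notin L$. Hence
$$\text{if } |X\setminus\ell|\le1,\ \text{then } \ell\notin\mathrm{Bl}(X).\tag{3}$$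

**Step 2: $|X|=1$.** We need all letters unblocked. For each $\ell$ we have $|X\setminus\ell|\le1$, so $\mathrm{Bl}(X)=\emptyset$ by (3).

**Step 3: $|X|=2$.** We need two unblocked letters. If the two members have different letters, then for each of these letters $\ell$ we have $|X\setminus\ell|=1$, so both are unblocked by (3). If the members have the same letter, that letter is unblocked by (3), and we need one more.

- The family $\{a_p,a_{p'}\}$ does not block $z$: take $L\supseteq\{p,p'\}$.
- The family $\{b_p,b_{p'}\}$ does not block $z$: take $L$ disjoint from $\{p,p'\}$, possible since at least three of the five numbers remain.
- The family $\{z_L,z_{L'}\}$ does not block $b$: take $b_p$ with $p\notin L\cup L'$, which exists since $|L\cup L'|\le4$.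

**Step 4: $|X|=3$.** We need one unblocked letter. If some letter $\ell$ occurs at least twice, then $|X\setminus\ell|\le1$ and $\ell$ is unblocked by (3). Otherwise $X=\{a_p,b_{p'},z_L\}$.

- If $p\ne p'$, choose $L'$ with $p\in L'$ and $p'\notin L'$. Then $z_{L'}$ conflicts with no member of $X$, so $z$ is unblocked.
- If $p=p'\in L$, then $a_p$ conflicts with no member of $X$, so $a$ is unblocked.
- If $p=p'\notin L$, then $b_p$ conflicts with no member of $X$, so $b$ is unblocked.

**Step 5: $|X|\ge4$.** There are only three letters, so $|\mathrm{Bl}(X)|\le3\le|X|-1$. $\square$

The number $5$ is used in the last item of Step 3. With numbers $1,\dots,4$ only, the pair $z_{\{1,2\}},z_{\{3,4\}}$ would block $b$, because every $p$ lies in one of the two sets, and also $a$, because every $p$ lies outside one of them. Two types would then block two letters, and (2) would fail.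

## The type system of $G_{q,e}$

Fix $q\ge2$ and $e\ge0$, and put $k=3q+e$. Let $\mathcal T$ consist of $q$ disjoint copies of the gadget (copies $1,\dots,q$) together with $e$ extra types $o_1,\dots,o_e$. Inside a copy, conflicts are those of the gadget. Types from different copies never conflict, and the $o_i$ conflict with nothing. The color of a gadget type is the pair (copy, letter), and the color of $o_i$ is $o_i$ itself. So there are $3q+e=k$ colors, each of them used, and $k\ge6$.

Let $G=G_{q,e}$ be the graph of this conflict relation; Lemmas 3, 4 and 5 apply to it. The types of a chart that lie in a fixed copy are pairwise non-conflicting, so Lemma 6(1) gives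

$$\text{for every chart }\sigma,\ \text{at least } q \text{ colors (one in each copy) are not the color of any type in }\sigma.\tag{4}$$

*Example.* For $q=2$, $e=0$ there are $40$ types and $6$ colors. The types $a_1,b_1$ of both copies form a chart with four colors, which misses exactly $(1,z)$ and $(2,z)$.

We know that $G$ is finite, connected and without isolated vertices, and that $\beta_0(G)=k+1=3q+e+1$ by Lemma 4. It remains to compute $\gamma$ and $\gamma'$.

## The clique $D$ is the only minimum dominating set

**Proposition 7.** If $Z$ is a dominating set of $G$ with $|Z|\le k$, then $Z=D$. Hence $\gamma(G)=k$, and $D$ is the only minimum dominating set.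

**Proof.**

**Step 1: bookkeeping.** We compare what $Z$ gives up in $D$ with what it takes from $W$. Let $X=Z\cap W$ and $R=\{\kappa\in K:d_\kappa\notin Z\}$. Then $|Z\cap D|=k-|R|$, so
$$|X|\le k-(k-|R|)=|R|.\tag{5}$$
If $R=\emptyset$, then $Z\supseteq D$ and $|Z|\le k=|D|$, so $Z=D$. From now on suppose $R\ne\emptyset$; we derive a contradiction. A vertex of $W$ whose color $\kappa$ is in $R$ has only the neighbor $d_\kappa\notin Z$ in $D$. Since $Z$ dominates it, it lies in $X$ or is adjacent to a vertex of $X$.

**Step 2: some chart $\sigma$ is $X$-full.** We show that $Z$ then misses a whole color. At least $k$ vertices of $X$ have type in $\sigma$, so with (5), $k\le|X|\le|R|\le k$. Thus $|X|=|R|=k$, so $Z\cap D=\emptyset$, $Z=X\subseteq W$, and all $k$ vertices of $X$ have types in $\sigma$. By (4) there is a color $\kappa$ not occurring in $\sigma$. The neighbors of $d_\kappa$ are the other vertices of $D$ and the vertices of color $\kappa$; none of them is in $Z$, and $d_\kappa\notin Z$. So $Z$ does not dominate $d_\kappa$, a contradiction.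

**Step 3: no chart is $X$-full.** We show that the colors in $R$ must be blocked by conflicts, and that this is too expensive. Let $\tau$ be a type with color in $R$. If $\tau$ conflicted with no type occurring in $X$, Lemma 5 would give a vertex of type $\tau$ outside $X$ with no neighbor in $X$, contradicting the end of Step 1. So every type with color in $R$ conflicts with a type occurring in $X$. In particular no $o_i$ is in $R$, since $o_i$ conflicts with nothing.

For each copy $j$, let $X_j$ be the set of members of $X$ whose type lies in copy $j$, regarded as a family of types, and let $R_j$ be the set of letters $\ell$ with $(j,\ell)\in R$. Types in different copies do not conflict, so for $\ell\in R_j$ every type of copy $j$ with letter $\ell$ conflicts with a member of $X_j$. That is, $R_j\subseteq\mathrm{Bl}(X_j)$. If $R_j\ne\emptyset$, then $X_j\ne\emptyset$ because $\mathrm{Bl}(\emptyset)=\emptyset$, and Lemma 6(2) gives $|R_j|\le|X_j|-1$. Since $R\ne\emptyset$ contains no $o_i$, some $R_j$ is nonempty, and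
$$|R|=\sum_{j:\,R_j\ne\emptyset}|R_j|\le\sum_{j:\,R_j\ne\emptyset}(|X_j|-1)<|X|\le|R|,$$
where the strict inequality holds because the sum has at least one term and the $X_j$ are disjoint subsets of $X$. This is a contradiction.

**Step 4: the value of $\gamma$.** $D$ is a dominating set of size $k$, and it is the only dominating set with at most $k$ vertices. So $\gamma(G)=k$, and $D$ is the unique minimum dominating set. $\square$

## Inverse dominating sets of $G_{q,e}$

**Proposition 8.** $\gamma'(G)=k+q=4q+e$.

**Proof.** By Proposition 7 the only minimum dominating set is $D$. So $\gamma'(G)$ is the minimum size of a dominating set $D'\subseteq V\setminus D=W$.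

**Step 1: every color is present.** This fact drives the lower bound. Let $D'\subseteq W$ be dominating. Each $d_\kappa\notin D'$ has a neighbor in $D'$, and its neighbors in $W$ are the vertices of color $\kappa$. So $D'$ contains a vertex of every color.

**Step 2: lower bound when some chart $\sigma$ is $D'$-full.** We count vertices inside and outside the chart. At least $k$ vertices of $D'$ have type in $\sigma$. By (4) these vertices miss at least $q$ colors. By Step 1, $D'$ contains a vertex of each missed color, and these are at least $q$ further vertices, different from each other because their colors differ. So $|D'|\ge k+q$.

**Step 3: lower bound when no chart is $D'$-full.** We show that every color is then blocked by conflicts. Since $D'\subseteq W$ dominates all of $W$, Lemma 5 shows that every type conflicts with a type occurring in $D'$. If $e\ge1$ this is impossible, since $o_1$ conflicts with nothing. If $e=0$, let $X_j$ be the family of members of $D'$ with type in copy $j$. Types in different copies do not conflict, so $X_j$ blocks all three letters of copy $j$. In particular $X_j\ne\emptyset$, and Lemma 6(2) gives $3\le|X_j|-1$, so $|X_j|\ge4$. Summing over the copies, $|D'|\ge4q=k+q$, because $k=3q$ here.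

**Step 4: upper bound.** We build a dominating set of the kind met in Step 2. The types $a_1,b_1$ of every copy together with $o_1,\dots,o_e$ are pairwise non-conflicting, so they form a chart with $2q+e\le k$ types. Choose types $\tau_1,\dots,\tau_k$ from this chart so that every type of the chart occurs at least once, and let
$$I=\{(\tau_c,\mathrm{const}_c):c=1,\dots,k\}.$$
Any two of these vertices have non-conflicting types and differ at every common chart, since the constants are different. So $I$ is independent, with $k$ vertices. By Lemma 3 it is a maximal independent subset of $W$, and hence it dominates $W$. It meets every color except the $q$ colors $(j,z)$, $j=1,\dots,q$. Add one vertex of each of these colors. The resulting set lies in $W$, dominates $W$, meets every color and so dominates $D$, and has $k+q$ vertices. $\square$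

**Proof of Theorem 1.** The graph $G_{q,e}$ is finite and connected, has at least two vertices and no isolated vertices. Proposition 7 gives the unique minimum dominating set and $\gamma=k=3q+e$, Lemma 4 gives $\beta_0=k+1=3q+e+1$, and Proposition 8 gives $\gamma'=4q+e$. Therefore $\gamma'-\beta_0=q-1\ge1$. $\square$

For $q=2$, $e=0$ we get $\gamma'=8>7=\beta_0$, so the conjecture (1) is false.

## The range of $\gamma$ and the size of the violation

*Every $\gamma\ge6$ occurs.* For $k\ge6$, take $q=2$ and $e=k-6$. Theorem 1 gives a connected graph with $\gamma=k$, $\beta_0=k+1$, $\gamma'=k+2$. Krop, McDonald and Puleo (*Upper bounds for inverse domination in graphs*, Theory and Applications of Graphs 8 (2021)) proved that the conjecture holds whenever $\gamma(G)\le5$. Combined with their theorem, Theorem 1 gives a classification: *the inequality $\gamma'\le\beta_0$ holds for all graphs without isolated vertices with $\gamma=k$ if and only if $k\le5$.* The disproof of (1) does not use their result.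

*The difference is unbounded.* It equals $q-1$. For a given $k\ge6$, take $q=\lfloor k/3\rfloor\ge2$ and $e=k-3q\ge0$; this gives $\gamma=k$, $\beta_0=k+1$ and $\gamma'-\beta_0=\lfloor k/3\rfloor-1$.

*The ratio.* For $e=0$,
$$\frac{\gamma'}{\beta_0}=\frac{4q}{3q+1},$$
which comes arbitrarily close to $\tfrac43$ as $q$ grows. The same paper of Krop, McDonald and Puleo proves $\gamma'\le\tfrac32\beta_0-1$ for non-complete $G$, and for complete graphs on at least two vertices $\gamma'=\beta_0=1$. So the best constant $C$ with $\gamma'\le C\beta_0$ for all graphs without isolated vertices satisfies $\tfrac43\le C\le\tfrac32$. Its value is not determined here.
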